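# Infinite closed sets of pairwise not nearly coherent ultrafilters

## 1. The closure as a first candidate

Two ultrafilters on $\omega$ are nearly coherent if some finite-to-one map makes them equal. Suppose we are given infinitely many ultrafilters, no two of them nearly coherent. The space of ultrafilters is compact, so limit points appear, and we have little control over them. The question is this: must the closure of our set include an infinite *closed* set no two of whose members are nearly coherent?

The first guess is "yes, and the closure itself will do". We shall see by a small computation that the candidate is wrong, and by a longer argument that the "yes" is right. First the exact definitions.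

All filters are proper filters on $\omega$ that contain all cofinite sets, so all ultrafilters are non-principal ultrafilters on $\omega$. If $\mathcal F$ is a filter and $f:\omega\to\omega$ is finite-to-one, put $f(\mathcal F)=\{X\subseteq\omega: f^{-1}(X)\in\mathcal F\}$. This is a filter, and an ultrafilter if $\mathcal F$ is one.

**Definition (near coherence).** Filters $\mathcal F_1,\mathcal F_2$ are *coherent* if $\mathcal F_1\cup\mathcal F_2$ has the finite intersection property. They are *nearly coherent* (n.c.) if $f(\mathcal F_1)$ and $f(\mathcal F_2)$ are coherent for some finite-to-one $f$.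

For example, let $\mathcal F_1$ be generated by the cofinite sets and the set of even numbers, and $\mathcal F_2$ by the cofinite sets and the set of odd numbers. They are not coherent. Let $e(n)=\lfloor n/2\rfloor$. Then $e^{-1}(X)$ contains almost all even numbers iff $X$ is cofinite, and the same holds for odd numbers. So $e(\mathcal F_1)=e(\mathcal F_2)$ is the filter of cofinite sets, and $\mathcal F_1,\mathcal F_2$ are nearly coherent.

Coherent ultrafilters are equal: if $X\in U\setminus V$, then $\omega\setminus X\in V$. So ultrafilters $U,V$ are n.c. iff $f(U)=f(V)$ for some finite-to-one $f$. Near coherence is an equivalence relation on ultrafilters; we use this freely, and a proof of transitivity drops out of Lemma 1 below.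

The space $\omega^*=\beta\omega\setminus\omega$ of all (non-principal) ultrafilters has the basic open sets $[A]=\{U\in\omega^*:A\in U\}$ for $A\subseteq\omega$. It is compact and Hausdorff, and each $[A]$ is also closed. Closures are taken in $\omega^*$.

Now we test the guess. Let $h$ be the permutation of $\omega$ interchanging $2k$ and $2k+1$ for every $k$. If $V$ is an ultrafilter, exactly one of the sets of even and of odd numbers is in $V$, and the other one is in $h(V)$. So $h(V)\neq V$. On the other hand $e\circ h=e$, so $e(h(V))=e(V)$. Thus $V$ and $h(V)$ are always distinct and nearly coherent.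

Suppose there is an infinite set of pairwise not n.c. ultrafilters (if there is none, the question is vacuous), and let $V_0,V_1,\dots$ be distinct members. By compactness, $\{V_n:n\in\omega\}$ has an accumulation point $V$. If $V$ is one of the $V_n$, delete it from the list; $V$ is still in the closure of the rest. So we may assume $V\in\overline{\{V_n\}}$ and $V\ne V_n$ for all $n$. There are two possibilities.

* If $V$ is n.c. to some $V_k$, then the closure of $D=\{V_n:n\in\omega\}$ contains the n.c. pair $V,V_k$.
* If $V$ is n.c. to no $V_n$, then neither is $h(V)$, by transitivity. So $D=\{h(V)\}\cup\{V_n:n\in\omega\}$ consists of pairwise not n.c. ultrafilters, and $\overline D$ contains the n.c. pair $V,h(V)$.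

So whenever the question is not vacuous, some $D$ defeats the candidate $C=\overline D$. One has to thin out $D$ first, and the real question is whether thinning out can always be done. It can.

**Theorem A (ZFC).** If $D\subseteq\omega^*$ is an infinite set of pairwise not nearly coherent ultrafilters, then $\overline D$ contains an infinite closed set $C\subseteq\omega^*$ no two of whose members are nearly coherent.

**Theorem B (ZFC).** Let $K\subseteq\omega^*$ be closed. Then $K$ meets either finitely many or exactly $2^{\mathfrak c}$ near-coherence classes. If it meets infinitely many, then $K$ contains a closed copy $C$ of $\beta\omega$ whose points are pairwise not nearly coherent; moreover, for disjoint nonempty closed $C_1,C_2\subseteq C$ the filters $\bigcap C_1,\bigcap C_2$ are not nearly coherent.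

Theorem A answers Question 25, whose source is "The Number of Near-Coherence Classes of Ultrafilters is Either Finite or 2^c" (http://www.math.lsa.umich.edu/~ablass/nc10.pdf). There the question is posed as open; the answer is known to be affirmative when $\mathfrak u\ne\mathfrak d$, and the unresolved case is $\mathfrak u=\mathfrak d$. The proof below treats all cases at once and does not use the known result.

## 2. Saturated sets, interval maps, and how many maps must be tested

To show that $U,V$ are *not* n.c. we must check $f(U)\ne f(V)$ for every finite-to-one $f$. This section cuts down the list of maps.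

**Definition (saturated sets).** For finite-to-one $f$, a set of the form $f^{-1}(Y)$ is called $f$*-saturated*; it is a union of fibres of $f$. Let $\mathfrak B_f=\{f^{-1}(Y):Y\subseteq\omega\}$.

This is an algebra of sets closed under arbitrary unions. For $e(n)=\lfloor n/2\rfloor$ the saturated sets are the unions of pairs $\{2k,2k+1\}$. By the definition of $f(U)$,
$$f(U)=f(V)\iff U\cap\mathfrak B_f=V\cap\mathfrak B_f. \tag{1}$$
So $f(U)\ne f(V)$ means that some $f$-saturated set belongs to one of $U,V$ and not to the other.

**Definition (interval maps).** An *interval map* is a nondecreasing finite-to-one $g:\omega\to\omega$. Its nonempty fibres are called *cells*; they are finite intervals partitioning $\omega$. An interval map $g'$ *coarsens* $g$ if every $g$-cell is contained in a $g'$-cell.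

Every partition of $\omega$ into finite intervals comes from an interval map. If $g'$ coarsens $g$, then each $g'$-cell is a union of $g$-cells, so $\mathfrak B_{g'}\subseteq\mathfrak B_g$. Every $g$ coarsens itself, and coarsening is transitive. For instance $\lfloor n/4\rfloor$ coarsens $\lfloor n/2\rfloor$, while $\lfloor n/3\rfloor$ does not, since $\{2,3\}$ lies in no cell of it.

**The two cardinals.** Write $h\le^* h'$ if $h(n)\le h'(n)$ for all but finitely many $n$. Then $\mathfrak d$ is the least size of a family $\mathcal D_0\subseteq\omega^\omega$ such that every $\psi\in\omega^\omega$ satisfies $\psi\le^*h$ for some $h\in\mathcal D_0$. A *base* of a filter is a subfamily such that every member of the filter includes a member of the subfamily; $\mathfrak u$ is the least size of a base of a non-principal ultrafilter. Both are uncountable. We use $\mathfrak d$ through the following two facts.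

*If $\mathcal H\subseteq\omega^\omega$ and $|\mathcal H|<\mathfrak d$, there is a nondecreasing $g$ such that*
$$\text{for every } h\in\mathcal H \text{ there is } i \text{ with } g(i)>h(i). \tag{2}$$
Indeed, $\mathcal H$ is not dominating, so there is $g_0$ with $g_0\not\le^*h$ for all $h\in\mathcal H$; let $g(i)=\max_{j\le i}g_0(j)$.

*There is a family $\mathcal D$ of at most $\mathfrak d$ nondecreasing functions $G$ with $G(n)>n$ for all $n$, such that*
$$\text{for every } \psi\in\omega^\omega\text{ there is } G\in\mathcal D\text{ with } \psi(n)\le G(n)\text{ for all } n. \tag{3}$$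
Indeed, let $\mathcal D_0$ be dominating with $|\mathcal D_0|=\mathfrak d$, and for $h\in\mathcal D_0$, $k\in\omega$ put $G_{h,k}(n)=\max(k,\,n+1,\,\max_{i\le n}h(i))$. There are at most $\mathfrak d\cdot\omega=\mathfrak d$ such functions. If $\psi(n)\le h(n)$ for $n\ge N$, choose $k\ge\psi(n)$ for all $n<N$; then $\psi\le G_{h,k}$ everywhere.

**Lemma 1.** Let $U,V$ be nearly coherent ultrafilters.
(a) For every interval map $g$ there is an interval map $g'$ coarsening $g$ with $g'(U)=g'(V)$.
(b) There is a family $\mathcal J$ of at most $\mathfrak d$ interval maps, independent of $U,V$, such that $g'(U)=g'(V)$ for some $g'\in\mathcal J$.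

*Proof.* Let $f$ be finite-to-one with $f(U)=f(V)$. The fibres of $f$ are finite but may be scattered; we put each of them inside one cell of an interval map. One partition into intervals cannot be expected to capture all fibres, but two partitions, shifted against each other, can.

Put $\varphi_f(n)=1+\max f^{-1}[f[[0,n]]]$. So $\varphi_f(n)>n$, and every fibre that meets $[0,n]$ lies below $\varphi_f(n)$. Suppose
$$0=a_0<a_1<a_2<\cdots\quad\text{and}\quad a_{i+1}\ge\varphi_f(a_i)\ \text{ for all } i.$$
If a fibre $F$ has its minimum in $[a_i,a_{i+1})$, then $F$ meets $[0,a_{i+1}]$, so all elements of $F$ are below $\varphi_f(a_{i+1})\le a_{i+2}$. Hence $F\subseteq[a_i,a_{i+2})$.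

Let $K^0$ be an interval map with cells $[a_{2i},a_{2i+2})$, and $K^1$ one with cells $[0,a_1)$ and $[a_{2i+1},a_{2i+3})$, $i\in\omega$. For $\varepsilon\in\{0,1\}$ let $E^\varepsilon$ be the union of those fibres $F$ for which $\min F\in[a_i,a_{i+1})$ with $i\equiv\varepsilon$ mod $2$. By the previous paragraph each such fibre lies in one cell of $K^\varepsilon$. The sets $E^\varepsilon$ are $f$-saturated and $E^0\cup E^1=\omega$. So some $E^\varepsilon$ is in $U$, and by (1) it is in $V$ as well. If $S$ is $K^\varepsilon$-saturated, then each fibre of $f$ in $E^\varepsilon$ is either included in $S$ or disjoint from $S$, so $S\cap E^\varepsilon$ is $f$-saturated. Therefore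
$$S\in U\iff S\cap E^\varepsilon\in U\iff S\cap E^\varepsilon\in V\iff S\in V,$$
and $K^\varepsilon(U)=K^\varepsilon(V)$ by (1).

For (a), choose all $a_i$ among the left endpoints of $g$-cells; there are infinitely many, and $0$ is one. Then each $K^\varepsilon$-cell is a union of $g$-cells, so $K^0,K^1$ coarsen $g$.

For (b), for each $G\in\mathcal D$ from (3) put $a_0=0$, $a_{i+1}=G(a_i)$, and put the resulting $K^0,K^1$ into $\mathcal J$. Then $|\mathcal J|\le\mathfrak d$. Given $f$, some $G\in\mathcal D$ satisfies $G\ge\varphi_f$ everywhere, and the argument applies to its sequence. $\square$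

Transitivity of near coherence follows. If $U,V$ are n.c., there is an interval map $g$ with $g(U)=g(V)$. If also $V,W$ are n.c., (a) gives $g'$ coarsening $g$ with $g'(V)=g'(W)$, and $g'(U)=g'(V)$ because $\mathfrak B_{g'}\subseteq\mathfrak B_g$.

## 3. Limits along index ultrafilters, and countably many maps by hand

Let $(U_m)_{m\in\omega}$ be pairwise not n.c. We describe points of $\overline{\{U_m\}}$ by ultrafilters on the index set. Put
$$\varphi(X)=\{m\in\omega:X\in U_m\}\qquad(X\subseteq\omega).$$
As the $U_m$ are ultrafilters, $\varphi:\mathcal P(\omega)\to\mathcal P(\omega)$ is a Boolean homomorphism, and it sends finite sets to $\emptyset$. For $p\in\omega^*$ let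
$$U_p=\{X:\varphi(X)\in p\}.$$
This is a non-principal ultrafilter. It lies in $\overline{\{U_m\}}$: if $X\in U_p$, then $\varphi(X)\ne\emptyset$, so some $U_m$ is in $[X]$. The map $p\mapsto U_p$ is continuous, since $\{p:X\in U_p\}=[\varphi(X)]$. Hence *images of closed sets are compact, and therefore closed*. So to prove Theorem A we look for an infinite closed set $P$ of index ultrafilters such that $U_p,U_q$ are not n.c. for all $p\ne q$ in $P$. Then $\{U_p:p\in P\}$ is closed, and it is infinite because not n.c. ultrafilters are distinct.

**Definition (trace algebra).** For an interval map $g$ let $\mathfrak A_g=\varphi[\mathfrak B_g]$, the *trace algebra* of $g$.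

It is a subalgebra of $\mathcal P(\omega)$, and $\mathfrak A_{g'}\subseteq\mathfrak A_g$ if $g'$ coarsens $g$. It records which sets of indices can be carved out using $g$-saturated sets. For a feeling of what can be lost, drop for a moment the assumption that the $U_m$ are pairwise not n.c., and let $U_1=h(U_0)$ with $h$ from Section 1. An $e$-saturated set is in $U_0$ iff it is in $U_1$, so every member of $\mathfrak A_e$ contains both of $0,1$ or neither. By (1):
$$\text{if some } A\in\mathfrak A_g \text{ has } A\in p,\ A\notin q,\ \text{ then } g(U_p)\ne g(U_q). \tag{4}$$
Indeed, $A=\varphi(S)$ with $S\in\mathfrak B_g$, and then $S\in U_p\setminus U_q$. The next observation produces members of $\mathfrak A_g$. Let $B\subseteq\omega$, and let $Y_m\in g(U_m)$ for $m\in B$ be pairwise disjoint. Then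
$$\text{for every } E\subseteq\omega\text{ there is } A\in\mathfrak A_g\text{ with } A\cap B=E\cap B. \tag{5}$$
Take $A=\varphi\bigl(g^{-1}\bigl(\bigcup_{m\in E\cap B}Y_m\bigr)\bigr)$. If $m\in E\cap B$, then $g^{-1}(Y_m)\in U_m$, so $m\in A$. If $m\in B\setminus E$, then $g^{-1}(Y_m)\in U_m$ is disjoint from the set in question, so $m\notin A$.

**One map.** Let $g$ be a single interval map. The ultrafilters $W_m=g(U_m)$ are distinct, as the $U_m$ are pairwise not n.c. We find an infinite $B$ and pairwise disjoint $Y_m\in W_m$ ($m\in B$), inside any prescribed infinite set $B_0$ of indices. As $\{W_m:m\in B_0\}$ has more than one element, some set $X$ belongs to some but not all of these $W_m$. Passing to the complement if necessary, we may assume that $B_1=\{m\in B_0:X\in W_m\}$ is infinite and that there is $m_0\in B_0\setminus B_1$. Put $Z_0=\omega\setminus X$, so $Z_0\in W_{m_0}$ and $Z_0\notin W_m$ for $m\in B_1$. Continue inside $B_1$, and so on. We get indices $m_0,m_1,\dots$ and sets $Z_k\in W_{m_k}$ with $Z_k\notin W_{m_l}$ for $l>k$. Put $B=\{m_k:k\in\omega\}$ and $Y_{m_k}=Z_k\setminus\bigcup_{i<k}Z_i\in W_{m_k}$. If $p\ne q$ both contain $B$,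 take $E\in p\setminus q$ and $A$ as in (5); then $A\in p\setminus q$, and $g(U_p)\ne g(U_q)$ by (4).

**Countably many maps.** Given $g_0,g_1,\dots$, thin out repeatedly to get infinite $B_0\supseteq B_1\supseteq\cdots$ such that $B_k$ is as required for $g_k$, and choose an infinite $B$ with $B\setminus B_k$ finite for all $k$. Any $p\neq q$ containing $B$ contain every $B_k$, so $g_k(U_p)\ne g_k(U_q)$ for all $k$.

So the thinning-out plan works for countably many maps. Lemma 1(b) asks for $\mathfrak d$ maps, which is uncountable, and for uncountable sequences of sets $B_k$ we have no almost-intersection $B$. The natural repair is to replace the set $B$ by a *filter* on the index set.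

## 4. One growing filter, and the counting that stops at $\mathfrak u$

For a filter $G$, let $G^+$ be the family of sets that meet every member of $G$. For $B\in G^+$ let $G+B$ be the filter generated by $G\cup\{B\}$; it is proper. Write $A\equiv_GA'$ if $\omega\setminus(A\triangle A')\in G$. This is an equivalence relation that respects $\triangle$ and complements. If $G$ is the filter of cofinite sets, $G^+$ consists of the infinite sets and $\equiv_G$ is equality up to finitely many points. "Generated by $\mu$ sets" means: by $\mu$ sets together with the cofinite sets. Such a filter has a base of size at most $\max(\mu,\omega)$.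

**Lemma 2.** If the filter $H$ is generated by fewer than $\mathfrak u$ sets, then $P=\{p\in\omega^*:H\subseteq p\}$ is an infinite closed set.

*Proof.* $P=\bigcap_{X\in H}[X]$ is closed and nonempty. Suppose it is finite. Pick $p\in P$ and $E\in p$ belonging to no other member of $P$. Then $p$ is the only ultrafilter extending $H+E$. A filter is the intersection of the ultrafilters extending it, so $p=H+E$. Thus $p$ is generated by fewer than $\mathfrak u$ sets, and since $\mathfrak u$ is uncountable, $p$ has a base of size $<\mathfrak u$. This contradicts the definition of $\mathfrak u$. $\square$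

The next lemma is the one-map step of Section 3, carried out in the presence of a filter.

**Lemma 3.** Let $G$ be a filter generated by fewer than $\mathfrak d$ sets and $(W_m)_{m\in\omega}$ distinct ultrafilters. There are $B\in G^+$ and pairwise disjoint $Y_m\in W_m$ ($m\in B$).

*Proof.* Let $\mathcal B$ be a base of $G$ with $|\mathcal B|<\mathfrak d$ (recall that $\mathfrak d$ is uncountable). Let $p\supseteq G$ be an ultrafilter and let $Z=\{X:\{m:X\in W_m\}\in p\}$; this is an ultrafilter, the limit of the $W_m$ along $p$. Let $M=\{m:W_m\neq Z\}$. It omits at most one point, so $M\in p$.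

For $m\in M$ choose $S_m\in W_m\setminus Z$ and put $S_m'=S_m\setminus\bigcup\{S_i:i<m,\ i\in M\}$. The sets $S'_m$ are pairwise disjoint and not in $Z$, and $S_m\subseteq\bigcup_{i\le m,\,i\in M}S'_i$. So for each $m\in M$ there is exactly one $\pi(m)\in M$ with $S'_{\pi(m)}\in W_m$ (and $\pi(m)\le m$). We want to choose $B$ so that each value of $\pi$ is taken only finitely often on $B$.

For finite $T\subseteq M$ we have $\bigcup_{i\in T}S'_i\notin Z$, so $\{m\in M:\pi(m)\in T\}\notin p$. Taking $T=M\cap[0,i)$, we see that $\{m\in M:\pi(m)\ge i\}\in p$ for every $i$. Every $A\in\mathcal B$ is in $p$, so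
$$h_A(i)=\min\{m\in A\cap M:\pi(m)\ge i\}$$
exists. By (2) there is a nondecreasing $g$ such that for every $A\in\mathcal B$ there is $i$ with $g(i)>h_A(i)$. Put $B=\{m\in M:m<g(\pi(m))\}$. For such $A$ and $i$, the number $m=h_A(i)\in A\cap M$ satisfies $m<g(i)\le g(\pi(m))$, so $m\in A\cap B$. Hence $B$ meets every $A\in\mathcal B$, that is, $B\in G^+$.

For each $i$, the set $\{m\in B:\pi(m)=i\}\subseteq[0,g(i))$ is finite. As the $W_m$ are distinct, we can choose for the finitely many $m$ in this set pairwise disjoint $Y_m\in W_m$ with $Y_m\subseteq S'_i$. For different values $i$ the sets $S_i'$ are disjoint, so all $Y_m$ ($m\in B$) are pairwise disjoint. $\square$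

**The one-filter plan.** Let $\{f_\alpha:\alpha<\mathfrak d\}$ be the family of Lemma 1(b). Build filters $G^\alpha$, $\alpha\le\mathfrak d$, on the index set: $G^0$ is the cofinite filter, unions are taken at limits, and $G^{\alpha+1}=G^\alpha+B_\alpha$, where $B_\alpha\in(G^\alpha)^+$ and the disjoint sets $Y^\alpha_m\in f_\alpha(U_m)$ ($m\in B_\alpha$) come from Lemma 3. The lemma applies, because $G^\alpha$ is generated by $|\alpha|<\mathfrak d$ sets. Let $p\ne q$ extend $G^{\mathfrak d}$ and let $E\in p\setminus q$. For each $\alpha$, (5) gives $A\in\mathfrak A_{f_\alpha}$ with $A\cap B_\alpha=E\cap B_\alpha$. Since $B_\alpha\in p\cap q$, we get $A\in p\setminus q$, and $f_\alpha(U_p)\ne f_\alpha(U_q)$ by (4). By Lemma 1(b), $U_p,U_q$ are not n.c.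

If $\mathfrak d<\mathfrak u$, then $G^{\mathfrak d}$ is generated by fewer than $\mathfrak u$ sets, so by Lemma 2 the set $P$ of its extensions is an infinite closed set. This proves Theorem A when $\mathfrak d<\mathfrak u$. If $\mathfrak u\le\mathfrak d$, everything up to the last sentence still works, but the conclusion is about *pairs* $p\ne q$ extending $G^{\mathfrak d}$, and there may be no such pair. The final filter is generated by $\mathfrak d\ge\mathfrak u$ sets, and the counting in Lemma 2 no longer excludes that it is an ultrafilter. That is the exact point where the plan stops.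

Two changes get past this point. First, we want a list of maps whose length is at most $\mathfrak u$ as well as at most $\mathfrak d$, so that at every stage *before the end* fewer than $\mathfrak u$ sets have been used and Lemma 2 is available. Second, we grow *infinitely many* filters $G_n$ simultaneously and keep them apart by sets of the trace algebras. Then even if each of them ends as an ultrafilter, infinitely many are left. It may happen that at some stage we cannot keep them apart; but then we are at an early stage, and the very fact that we are stuck will say so much about one of the filters that it can be used alone.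

## 5. A list of $\min(\mathfrak u,\mathfrak d)$ maps

Let $\kappa=\min(\mathfrak u,\mathfrak d)$, an uncountable cardinal.

**Lemma 4.** Let $(U_m)_{m\in\omega}$ be pairwise not n.c. After deleting at most one $U_m$ there is a family $\mathcal J$ of at most $\kappa$ interval maps such that whenever $V,V'\in\overline{\{U_m\}}$ are n.c., $f(V)=f(V')$ for some $f\in\mathcal J$.

*Proof.* If $\mathfrak d\le\mathfrak u$, use Lemma 1(b). Now let $\mathfrak u<\mathfrak d$, and let $W$ be an ultrafilter with a base $\mathcal W$ of size $\mathfrak u<\mathfrak d$. The members of $\mathcal W$ will provide the maps. By transitivity at most one $U_m$ is n.c. to $W$; delete it, if there is one.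

**Step (i).** *If $X_m\in W$ for $m\in\omega$, there is $X\in W$ with $X\setminus X_m$ finite for all $m$.* This step shows what the small base gives us. Replacing $X_m$ by $\bigcap_{i\le m}X_i\setminus[0,m]\in W$ only enlarges $X\setminus X_m$, so we may assume that the $X_m$ are decreasing with empty intersection. Let $\pi(n)=\min\{m:n\notin X_m\}$. For $n\in X_i$ we have $\pi(n)>i$, so for $A\in\mathcal W$ the number $h_A(i)=\min\{n\in A:\pi(n)\ge i\}$ exists, as $A\cap X_i\ne\emptyset$. As $|\mathcal W|<\mathfrak d$, (2) gives a nondecreasing $g$ such that for each $A\in\mathcal W$ there is $i$ with $g(i)>h_A(i)$. Let $X=\{n:n<g(\pi(n))\}$. For such $A,i$ the number $n=h_A(i)\in A$ satisfies $n<g(i)\le g(\pi(n))$, so $X$ meets $A$. Hence $X$ meets every member of the base of the ultrafilter $W$, and $X\in W$. If $n\in X\setminus X_m$, then $\pi(n)\le m$, so $n<g(m)$. Thus $X\setminus X_m\subseteq[0,g(m))$ is finite.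

**Step (ii).** *No $V\in\overline{\{U_m\}}$ is n.c. to $W$.* The aim is to carry the assumption on the $U_m$ over to their limits. Let $f$ be finite-to-one. For each $m$ choose $T_m\in f(W)\setminus f(U_m)$ and let $X_m=f^{-1}(T_m)$, so $X_m\in W$ and $X_m\notin U_m$. Take $X$ from (i) and put $S=f^{-1}[f[X]]\supseteq X$, so $S\in W$. If $s\in S\setminus X_m$, then $f(s)=f(x)$ for some $x\in X$, and $x\notin X_m$ because $X_m$ is $f$-saturated. So $S\setminus X_m\subseteq f^{-1}[f[X\setminus X_m]]$ is finite. As $X_m\notin U_m$, it follows that $S\notin U_m$. This holds for all $m$, so all $U_m$ lie in the closed set $[\omega\setminus S]$, and so does $V$. Thus $S\in W\setminus V$ is $f$-saturated, and $f(V)\ne f(W)$ by (1).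

**Step (iii).** *The maps.* For $X\in\mathcal W$ let $f_X(n)=|X\cap[0,n]|$. As $X$ is infinite, this is an interval map, and it is constant on every interval disjoint from $X$. Let $\mathcal J=\{f_X:X\in\mathcal W\}$, so $|\mathcal J|\le\mathfrak u=\kappa$. Let $V,V'\in\overline{\{U_m\}}$ be n.c. By Lemma 1 there is an interval map $f$ with $f(V)=f(V')$. By (ii), $f(V)\ne f(W)$, so there is an $f$-saturated $X'\in W\setminus V$; by (1), $X'\notin V'$. Let $E=\omega\setminus X'\in V\cap V'$, and pick $X\in\mathcal W$ with $X\subseteq X'$. An $f$-cell contained in $E$ is an interval disjoint from $X$, so $f_X$ is constant on it. Since $E$ is a union of $f$-cells, for every $f_X$-saturated $S$ the set $S\cap E$ is $f$-saturated, and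
$$S\in V\iff S\cap E\in V\iff S\cap E\in V'\iff S\in V'.$$
So $f_X(V)=f_X(V')$. $\square$

## 6. Infinitely many filters growing side by side

We begin the proof of Theorem A. Let $D$ be as in the theorem. Choose distinct $U_m\in D$ ($m\in\omega$), delete one if Lemma 4 requires it and renumber, and fix $\mathcal J=\{f_\alpha:\alpha<\kappa\}$ from Lemma 4 (repetitions allowed). The notation $\varphi$, $U_p$, $\mathfrak A_g$ refers to this sequence.

By recursion on $\alpha\le\kappa$ we try to construct filters $G_n^\alpha$ ($n\in\omega$) on the index set. $G_n^0$ is the cofinite filter, and unions are taken at limits. At stage $\alpha<\kappa$, *if possible*, choose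
$$\text{pairwise disjoint } A_n^\alpha\in\mathfrak A_{f_\alpha}\ (n\in\omega)\text{ with } A_n^\alpha\in(G_n^\alpha)^+\text{ for all } n, \tag{6}$$
and let $G_n^{\alpha+1}=G_n^\alpha+A_n^\alpha$. Each $G_n^\alpha$ is generated by at most $|\alpha|$ sets, so for $\alpha<\kappa$ by fewer than $\kappa$ sets.

**Case 1: (6) is possible at every stage $\alpha<\kappa$.** Let $p_n\in\omega^*$ extend $G_n^\kappa$, and let $P=\overline{\{p_n:n\in\omega\}}$. The $p_n$ are distinct, since $A_n^0\in p_n$ and these sets are disjoint. So $P$ is an infinite closed set. Let $q\ne q'$ be in $P$; we show that every $f_\alpha$ separates $U_q$ from $U_{q'}$.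

*Splitting the sequence.* Choose $E\in q\setminus q'$ and let $T=\{n:E\in p_n\}$. Then $q\in\overline{\{p_n:n\in T\}}$: for $F\in q$, the neighborhood $[E\cap F]$ of $q$ contains some $p_n$, and then $n\in T$ and $p_n\in[F]$. Likewise, using $\omega\setminus E\in q'$, we get $q'\in\overline{\{p_n:n\notin T\}}$.

*A trace that realizes the splitting.* Fix $\alpha<\kappa$ and write $A_n^\alpha=\varphi(Z_n)$ with $Z_n\in\mathfrak B_{f_\alpha}$. Replacing $Z_n$ by $Z_n\setminus\bigcup_{i<n}Z_i$ does not change $\varphi(Z_n)$, since the $A_n^\alpha$ are disjoint; so we may assume that the $Z_n$ are disjoint. The algebra $\mathfrak B_{f_\alpha}$ is closed under arbitrary unions, so $A=\varphi\bigl(\bigcup_{n\in T}Z_n\bigr)\in\mathfrak A_{f_\alpha}$. For $n\in T$ we have $A\supseteq A_n^\alpha$. For $n\notin T$ the set $Z_n$ is disjoint from the union, so $A\cap A_n^\alpha=\emptyset$. As $A_n^\alpha\in p_n$, we get $A\in p_n$ iff $n\in T$. By the previous paragraph, $A\in q$ and $A\notin q'$, so $f_\alpha(U_q)\ne f_\alpha(U_{q'})$ by (4).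

This holds for all $\alpha<\kappa$, so $U_q,U_{q'}$ are not n.c. by Lemma 4, and in particular they are distinct. Thus $C=\{U_q:q\in P\}$ is an infinite closed subset of $\overline D$ with pairwise not n.c. members.

## 7. A stage at which the filters cannot be kept apart

**Case 2: (6) is impossible at some stage $\alpha<\kappa$.** Write $f=f_\alpha$ and $G_n=G_n^\alpha$. These filters are generated by fewer than $\kappa$ sets each. We want to show that a single one of them, slightly enlarged, can now be used as in the one-filter plan, and in one blow for *all* maps rather than for one map at a time. For this we need a tool that combines losses along infinitely many coarsenings into one set.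

**Lemma 5 (gluing).** Let $g_0,g_1,\dots$ be interval maps, $g_{i+1}$ coarsening $g_i$, and let $A_i\in\mathfrak A_{g_i}$. There is $A\in\mathfrak A_{g_0}$ with $A\triangle A_0\triangle\cdots\triangle A_{n-1}\in\mathfrak A_{g_n}$ for every $n\ge1$.

*Proof.* One would like to take the infinite symmetric difference $A_0\triangle A_1\triangle\cdots$, which makes no sense. Instead we use longer and longer partial differences on later and later intervals, and profit from the fact that $\varphi$ ignores finite sets.

Let $A_i=\varphi(D_i)$ with $D_i\in\mathfrak B_{g_i}$. Choose $0=b_0<b_1<\cdots$ such that $b_k$ is a left endpoint of a $g_k$-cell; then it is a left endpoint of a $g_i$-cell for every $i\le k$. Let $I_k=[b_k,b_{k+1})$ and define $X$ by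
$$X\cap I_k=(D_0\triangle\cdots\triangle D_k)\cap I_k\qquad(k\in\omega).$$
For $n\in\omega$ let $X_n=X\triangle D_0\triangle\cdots\triangle D_{n-1}$, so $X_0=X$. Let $k\ge n$. Both $b_k$ and $b_{k+1}$ are left endpoints of $g_n$-cells, so $I_k$ is a union of $g_n$-cells. On $I_k$ the set $X_n$ equals $D_n\triangle\cdots\triangle D_k$, which is $g_n$-saturated, because $\mathfrak B_{g_i}\subseteq\mathfrak B_{g_n}$ for $i\ge n$. So $X_n\cap I_k\in\mathfrak B_{g_n}$ for all $k\ge n$, and the union of these sets, $X_n\setminus[0,b_n)$, is in $\mathfrak B_{g_n}$. Since $\varphi$ sends finite sets to $\emptyset$, $\varphi(X_n)=\varphi(X_n\setminus[0,b_n))\in\mathfrak A_{g_n}$.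

Put $A=\varphi(X)$. The case $n=0$ gives $A\in\mathfrak A_{g_0}$, and for $n\ge1$ we have $A\triangle A_0\triangle\cdots\triangle A_{n-1}=\varphi(X_n)\in\mathfrak A_{g_n}$. $\square$

**Step 1: every set in $\mathfrak A_f$ is decided by some filter.** Here we turn the impossibility of (6) into a usable statement. Recursively choose pairwise disjoint $A_0,A_1,\dots\in\mathfrak A_f$ such that
$$A_i\in G_i^+\quad\text{and}\quad\omega\setminus\bigcup_{i'\le i}A_{i'}\in G_n^+\ \text{ for all } n>i,$$
as long as possible. An infinite run would witness (6), so we get stuck: for some $j$, the sets $A_0,\dots,A_{j-1}$ have been chosen but no $A_j$ exists. Let $R=\omega\setminus\bigcup_{i<j}A_i\in\mathfrak A_f$. Then $R\in G_n^+$ for all $n\ge j$ (if $j=0$, then $R=\omega$). Let $G_n'=G_n+R$ for $n\ge j$.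

Let $A\in\mathfrak A_f$ with $A\subseteq R$ and $A\in G_j^+$. As $A$ cannot serve as $A_j$, there is $n>j$ with $R\setminus A\notin G_n^+$. So some $F\in G_n$ is disjoint from $R\setminus A$, that is, $F\cap R\subseteq A$, and $A\in G_n'$. Now let $A\in\mathfrak A_f$ be arbitrary. Both $A\cap R$ and $R\setminus A$ are in $\mathfrak A_f$, and one of them is in $G_j^+$: otherwise members $F_1,F_2$ of $G_j$ miss them, and $F_1\cap F_2$ misses $R\in G_j^+$. Apply the above to that one. We obtain:
$$\text{for every } A\in\mathfrak A_f\text{ there is } n>j\text{ with } A\in G_n'\text{ or }\omega\setminus A\in G_n'. \tag{7}$$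

**Step 2: modulo one of the filters, the trace algebras stop shrinking.** *Claim. There are $n>j$ and an interval map $g$ coarsening $f$ such that for every interval map $g'$ coarsening $g$, every member of $\mathfrak A_g$ is $\equiv_{G_n'}$ to a member of $\mathfrak A_{g'}$.*

Suppose not. Then for every filter $G'_n$ and every $g$, further coarsening loses some set modulo $G_n'$. We take one loss for each filter and glue them into one set of $\mathfrak A_f$ that no filter can decide.

Put $n_i=j+1+i$ and $g_0=f$. We construct $g_i$ coarsening $f$ and sets $A_i\in\mathfrak A_{g_i}$ (new ones, unrelated to Step 1). Suppose $g_i$ and $A_0,\dots,A_{i-1}$ are given, and let $S_i=A_0\triangle\cdots\triangle A_{i-1}$, so $S_0=\emptyset$. The failure of the claim for $n_i,g_i$ gives $g_{i+1}$ coarsening $g_i$ and $C_i\in\mathfrak A_{g_i}$ that is not $\equiv_{G'_{n_i}}$ to any member of $\mathfrak A_{g_{i+1}}$. If both $S_i$ and $S_i\triangle C_i$ were $\equiv_{G'_{n_i}}$ to members of $\mathfrak A_{g_{i+1}}$, then so would be their symmetric difference $C_i$, as $\mathfrak A_{g_{i+1}}$ is closed under $\triangle$. So we can choose $A_i\in\{\emptyset,C_i\}\subseteq\mathfrak A_{g_i}$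 such that
$$S_{i+1}=S_i\triangle A_i\ \text{ is not } \equiv_{G'_{n_i}}\text{ to any member of } \mathfrak A_{g_{i+1}}. \tag{8}$$

Lemma 5 gives $A\in\mathfrak A_f$ with $A\triangle S_{i+1}\in\mathfrak A_{g_{i+1}}$ for all $i$. The $n_i$ run through all $n>j$, so by (7) there is $i$ such that $A\in G'_{n_i}$ or $\omega\setminus A\in G'_{n_i}$. In other words, $A\equiv_{G'_{n_i}}\omega$ or $A\equiv_{G'_{n_i}}\emptyset$. Since $S_{i+1}=A\triangle(A\triangle S_{i+1})$, the set $S_{i+1}$ is $\equiv_{G'_{n_i}}$ to $\omega\setminus(A\triangle S_{i+1})$ or to $A\triangle S_{i+1}$. Both are in $\mathfrak A_{g_{i+1}}$, which contradicts (8). This proves the claim.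

**Step 3: modulo a slightly larger filter, every set of indices is a trace.** Fix $n,g$ from the claim and let $G=G_n'$. It is generated by fewer than $\kappa\le\mathfrak d$ sets. The ultrafilters $g(U_m)$ are distinct, because the $U_m$ are pairwise not n.c. So Lemma 3 gives $B\in G^+$ and pairwise disjoint $Y_m\in g(U_m)$ ($m\in B$). Let $H=G+B$. By (5), for every $E\subseteq\omega$ there is $A\in\mathfrak A_g$ with $A\cap B=E\cap B$, so $A\equiv_HE$. Given $g'$ coarsening $g$, the claim gives a member $A'$ of $\mathfrak A_{g'}$ with $A'\equiv_GA$, hence $A'\equiv_HA$, as $G\subseteq H$. Therefore: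
$$\text{for every } g'\text{ coarsening } g,\ \text{every } E\subseteq\omega\text{ is } \equiv_H\text{ to a member of } \mathfrak A_{g'}. \tag{9}$$

**Step 4: the closed set.** Let $P=\{p\in\omega^*:H\subseteq p\}$. As $H$ is generated by fewer than $\kappa\le\mathfrak u$ sets, $P$ is an infinite closed set by Lemma 2. This is where it matters that we got stuck at a stage *before* $\kappa$.

Let $p\ne q$ be in $P$ and $E\in p\setminus q$. For each $g'$ coarsening $g$ take by (9) $A'\in\mathfrak A_{g'}$ with $A'\equiv_HE$. Since $H\subseteq p$ and $H\subseteq q$, we have $A'\in p\setminus q$, so $g'(U_p)\ne g'(U_q)$ by (4). If $U_p,U_q$ were n.c., Lemma 1(a) would give some $g'$ coarsening $g$ with $g'(U_p)=g'(U_q)$. So they are not n.c., and in particular distinct. Thus $C=\{U_p:p\in P\}$ is an infinite closed subset of $\overline D$ with pairwise not n.c. members. This completes the proof of Theorem A. $\blacksquare$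

The two cases use different lists of maps. Case 1 defeats the $\kappa$ maps $f_\alpha$ one at a time and needs Lemma 4 at the end. Case 2 defeats all coarsenings of one $g$ simultaneously and needs Lemma 1(a).

## 8. Copies of $\beta\omega$ and the number of classes met by a closed set

We prove Theorem B. Let $K\subseteq\omega^*$ be closed, and suppose it meets infinitely many near-coherence classes. Choose one point of $K$ in each of infinitely many classes. By Theorem A the closure of the set of these points, and hence $K$, contains an infinite closed set $C_0$ of pairwise not n.c. ultrafilters.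

**Step 1: infinitely many disjoint pieces of $C_0$.** We look for pairwise disjoint $X_n\subseteq\omega$ with $C_0\cap[X_n]\ne\emptyset$. Split the infinite set $C_0$ by some $[X]$ and its complement $[\omega\setminus X]$ into two nonempty parts, set aside one part such that the other is infinite, and continue inside the infinite part. This yields infinitely many pairwise disjoint nonempty sets of the form $C_0\cap[X_n]$. No point of $C_0\cap[X_n]$ is in $[X_i]$ for $i<n$, so replacing $X_n$ by $X_n\setminus\bigcup_{i<n}X_i$ does not change $C_0\cap[X_n]$. So we may take the $X_n$ disjoint.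

**Step 2: the copy of $\beta\omega$.** Pick $V_n\in C_0\cap[X_n]$ and let $C=\overline{\{V_n:n\in\omega\}}\subseteq C_0$. For $p\in\beta\omega$, principal or not, let $p\text{-}\lim V_n=\{X:\{n:X\in V_n\}\in p\}$; for the principal ultrafilter at $n$ this is $V_n$. It is a point of $C$ by the argument given for $U_p$ in Section 3, and the map $p\mapsto p\text{-}\lim V_n$ is continuous for the same reason as there. Its image is compact, hence closed, and contains all $V_n$; so the map is onto $C$. It is injective: if $T\in p\setminus q$, the set $\bigcup_{n\in T}X_n$ belongs to $V_n$ iff $n\in T$, so it belongs to the limit for $p$ and not to the limit for $q$. A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism, so $C\cong\beta\omega$. The points of $C\subseteq C_0$ are pairwise not n.c.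

**Step 3: counting.** Since $|\beta\omega|=2^{\mathfrak c}$, we have $|C|=2^{\mathfrak c}$, and different points of $C$ lie in different classes. There are only $2^{\mathfrak c}$ ultrafilters, so $K$ meets exactly $2^{\mathfrak c}$ classes.

**Step 4: the filters of disjoint closed parts.** Let $C_1,C_2\subseteq C$ be disjoint, nonempty and closed, let $F_i=\bigcap C_i$, and let $f$ be finite-to-one. Suppose $f(F_1)\cup f(F_2)$ had the finite intersection property. Then some ultrafilter $Z$ extends it. By definition, $f(F_i)=\bigcap_{U\in C_i}f(U)$. So $Z$ lies in the closure of $\{f(U):U\in C_i\}$: if $X\in Z$ belonged to no $f(U)$ with $U\in C_i$, then $\omega\setminus X$ would be in $f(F_i)\subseteq Z$. The map $U\mapsto f(U)$ is continuous on $\omega^*$, as $\{U:X\in f(U)\}=[f^{-1}(X)]$. So $\{f(U):U\in C_i\}$ is a continuous image of the compact set $C_i$, hence compact and closed, and it contains $Z$. Thus $Z=f(U_1)=f(U_2)$ for some $U_1\in C_1$ and $U_2\in C_2$. But $U_1\ne U_2$ are points of $C$, so they are not n.c., a contradiction. Hence $F_1,F_2$ are not nearly coherent. $\blacksquare$
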